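# Disjoint symmetric subsets of the sphere and the sum of their genera

## Polar caps and a belt on the 2-sphere

On the unit sphere $S^2\subset\mathbb R^3$ take two polar caps and a belt,
$$A=\{|x_3|\ge \tfrac45\},\qquad B=\{|x_3|\le\tfrac35\}.$$
Both sets are closed, they are disjoint, and each is symmetric under $p\mapsto -p$. For each of them we ask how many real coordinates an odd continuous map needs if it is to have no zero on the set.

On $A$ one coordinate is enough, since $x_3$ is odd and has no zero there. On $B$ the two coordinates $(x_1,x_2)$ are enough, since $x_1^2+x_2^2\ge\frac{16}{25}$. One coordinate is not enough on $B$: the belt is connected, and an odd real function on a connected symmetric nonempty set takes both signs or is $0$ somewhere, so it has a zero. Thus $A$ costs $1$, $B$ costs $2$, and the total is $3$.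

Now try to spend more. Let $A$ contain the great circle $x_1=0$, so that $A$ costs at least $2$. Then $x_1$ has no zero on a set $B$ disjoint from $A$, and the cost of $B$ drops to at most $1$. If $A=S^2$, then $A$ costs $3$ (a form of Borsuk's theorem, recalled below), and $B$ is empty and costs nothing. It looks as if there were a budget of $3$.

The same happens in any dimension. Write $p=(u,v)\in\mathbb R^k\times\mathbb R^{n-k}$ on the unit sphere of $\mathbb R^n$ and put $A=\{|u|\ge\frac45\}$, $B=\{|v|\ge\frac45\}$. These are disjoint because $2\cdot\frac{16}{25}>1$. The map $u$ shows that $A$ costs at most $k$. Since $A$ contains the sphere $S^{k-1}\times 0$, it costs exactly $k$. In the same way $B$ costs $n-k$, and the total is $n$. Can two disjoint symmetric closed sets ever cost more than $n$?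

## Krasnoselskii genus and the bound $\gamma(A)+\gamma(B)\le n$

Let $S=S^{n-1}$ be the unit sphere about the origin in $\mathbb R^n$, and let $\Sigma(S)$ be the family of closed $A\subset S$ with $A=-A$.

**Definition (genus).** For $A\in\Sigma(S)$, the Krasnoselskii genus $\gamma(A)$ is the smallest integer $m\ge0$ for which there is a continuous odd map $A\to\mathbb R^m\setminus\{0\}$. By convention $\gamma(\emptyset)=0$, and $\gamma(A)=\infty$ if no such $m$ exists.

For $A\in \Sigma(S)$ the inclusion into $\mathbb R^n\setminus0$ shows $\gamma(A)\le n$. If $\gamma(A)\le m$, there is an odd map $A\to\mathbb R^m\setminus 0$, because we may add zero coordinates. Four facts are used throughout.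

**Fact 1 (monotonicity).** If $A\subset A'$ then $\gamma(A)\le\gamma(A')$: restrict maps.

**Fact 2 (extension).** An odd map $f:A\to\mathbb R^m$ on $A\in\Sigma(S)$ extends to an odd map $S\to\mathbb R^m$. Extend by Tietze, then replace $f$ by $\frac12(f(x)-f(-x))$; this does not change $f$ on $A$.

**Fact 3 (Borsuk).** An odd map $S^{n-1}\to S^{n-1}$ has odd degree. Consequently $\gamma(S^{n-1})=n$: an odd map to $\mathbb R^{m}\setminus0$ with $m<n$ would give, after normalizing, an odd map $S^{n-1}\to S^{m-1}\subset S^{n-1}$ that is not onto, hence has degree $0$.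

**Fact 4 (disjoint unions).** If $A$ is a finite disjoint union of sets $A_i\in\Sigma(S)$, then $\gamma(A)=\max_i\gamma(A_i)$, since odd maps on the pieces may be chosen independently.

The question is stated as a conjecture in the article "Eigenvalue Bifurcation For Odd Gradient Operators" (doi:10.1216/rmj-1975-5-3-317).

**Conjecture.** Let $A,B\in\Sigma(S)$ be disjoint. Then $\gamma(A)+\gamma(B)\le n$.

It is false: it fails for every $n\ge5$ and holds for every $n\le4$. To say more, put
$$G(n)=\max\{\gamma(A)+\gamma(B): A,B\in\Sigma(S^{n-1}),\ A\cap B=\emptyset\}.$$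

**Theorem 1.** For every $n\ge5$ there are disjoint $A,B\in\Sigma(S^{n-1})$ with $\gamma(B)=3$ and $\gamma(A)\ge n-2$. Hence $\gamma(A)+\gamma(B)\ge n+1$.

**Theorem 2.** $G(n)=n$ for $n\le4$, $G(5)=6$, $G(6)=7$, and $n+1\le G(n)\le2n-4$ for all $n\ge5$.

**Theorem 3.** For $n\ge6$, $G(n)\ge n-1+2\lfloor (n+2)/8\rfloor$.

So the excess $G(n)-n$ grows at least linearly, asymptotically at least like $n/4$. These notes do not determine $G(n)$ for $n\ge7$.

Always $G(n)\ge n$: take $A=S$, $B=\emptyset$. The first upper bound is elementary.

**Lemma 1.** If $A\in\Sigma(S)$ and $A\ne S$, then $\gamma(A)\le n-1$.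

*Proof.* Choose $x\in S\setminus A$. Then $\pm x\notin A$. Orthogonal projection to $x^\perp\cong\mathbb R^{n-1}$ is odd, and on $S$ it vanishes only at $\pm x$. $\square$

This settles $n=1$ and $n=2$. For $n=1$ the only members of $\Sigma(S)$ are $\emptyset$ and $S=\{\pm1\}$, so the sum is at most $1$. For $n=2$, if one set is empty the sum is at most $2$. If both are nonempty, then neither is $S$, both have genus at most $1$, and the sum is again at most $2$.

## Sections of $mL$ over projective space and a mod 2 index

From now on $n\ge 2$. Put $N=n-1$ and $P=\mathbb{RP}^{N}$, with quotient map $\pi:S\to P$. Let $L=S\times_{\pm1}\mathbb R$ be the tautological line bundle and $w=w_1(L)\in H^1(P;\mathbb Z/2)$, so that $H^*(P;\mathbb Z/2)=(\mathbb Z/2)[w]/(w^{N+1})$. For $X\subset P$, an odd map $f:\pi^{-1}(X)\to\mathbb R^m\setminus0$ is the same thing as a nowhere zero section $[x]\mapsto[x,f(x)]$ of $mL=L\oplus\dots\oplus L$ over $X$. Write $\gamma(X):=\gamma(\pi^{-1}X)$. For instance, $\gamma(X)\le1$ if and only if $L|_X$ is trivial. For spaces with the homotopy type of a CW complex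 this holds if and only if $w|_X=0$.

**Definition (index).** For $X\subset P$ let $\operatorname{ind}(X)$ be the least $m\ge0$ with $w^m|_X=0$ in $H^m(X;\mathbb Z/2)$.

We have $\operatorname{ind}(X)\le\gamma(X)$ for closed $X$. Indeed, an odd map $f:\pi^{-1}(X)\to\mathbb R^m\setminus0$ with $m\ge 1$ induces $\bar f:X\to\mathbb{RP}^{m-1}$, which pulls the tautological line bundle back to $L|_X$. Hence $w^m|_X$ is the pullback of a class in $H^m(\mathbb{RP}^{m-1};\mathbb Z/2)=0$. As an example, $\operatorname{ind}(\mathbb{RP}^{k-1})=k=\gamma(\mathbb{RP}^{k-1})$.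

A natural first attempt at the conjecture is to prove it for the index by Poincaré duality and then transfer it to the genus. To use duality we replace the two closed sets by complementary manifolds.

**Separation.** Let $X,Y\subset P$ be disjoint, closed and nonempty. Choose a smooth $h:P\to[0,1]$ equal to $0$ on $X$ and $1$ on $Y$, and a regular value $c\in(0,1)$. Put $V=\{h\le c\}$ and $W=\{h\ge c\}$. These are compact smooth codimension-$0$ submanifolds with
$$P=V\cup W,\qquad V\cap W=\partial V=\partial W,\qquad X\subset\operatorname{int}V,\quad Y\subset\operatorname{int}W.$$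
Every component of $V$ or $W$ has nonempty boundary: a component without boundary would be open and closed in the connected space $P$, hence all of $P$, while both $V$ and $W$ are proper subsets. A compact $N$-manifold all of whose components have nonempty boundary has the homotopy type of a CW complex of dimension at most $N-1=n-2$. By monotonicity $\gamma(V)\ge\gamma(X)$ and $\gamma(W)\ge\gamma(Y)$.

**Lemma 2.** For $V,W$ as in Separation, the indices satisfy
$$\operatorname{ind}(V)+\operatorname{ind}(W)=n.\tag{1}$$

*Proof.* Use $\mathbb Z/2$ coefficients. Poincaré–Lefschetz duality and excision give $H^k(V)\cong H_{N-k}(V,\partial V)\cong H_{N-k}(P,W)$. Under these isomorphisms and Poincaré duality on $P$, the restriction $H^k(P)\to H^k(V)$ becomes $H_{N-k}(P)\to H_{N-k}(P,W)$. For $0\le k\le N$ the dual of $w^k$ is the generator $y$ of $H_{N-k}(P)\cong\mathbb Z/2$. So $w^k|_V=0$ if and only if $y$ comes from $H_{N-k}(W)$. Since $w^{N-k}$ takes the value $1$ on $y$, and since cohomology over a field is dual to homology, $y$ comes from $H_{N-k}(W)$ if and only if $w^{N-k}|_W\neq0$.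 In short: $w^k|_V=0$ if and only if $w^{N-k}|_W\ne0$.

Let $a=\operatorname{ind}(V)$. Then $1\le a\le N$, because $V\ne\emptyset$ and $H^N(V)=0$. Taking $k=a$ gives $w^{N-a}|_W\neq0$, and taking $k=a-1$ gives $w^{N-a+1}|_W=0$. So $\operatorname{ind}(W)=N-a+1=n-a$. $\square$

For the index, then, the inequality is true and is even an equality for $V$ and $W$. This proves the conjecture for $n=3$: if both genera were at least $2$, then $w|_V\ne0$ and $w|_W\ne0$, so the indices would add up to at least $4$, contrary to (1). So one genus is at most $1$, and the sum is at most $n$ by Lemma 1 (or because one set is empty).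

For larger $n$ the transfer breaks down, because $\operatorname{ind}\le\gamma$ turns (1) into $\gamma(V)+\gamma(W)\ge n$, the wrong inequality. To go the other way we would need a nowhere zero section of $mL$ from the vanishing of $w^m$. That is available for $m=1$, but already for $m=2$ it can fail.

**Example (index 2, genus at least 3).** Let $K\subset S^5\subset\mathbb C^3$ be the image of $S^3\subset\mathbb C^2$ under
$$\psi(z_1,z_2)=\frac{(z_1^2,\,2z_1z_2,\,z_2^2)}{|(z_1^2,\,2z_1z_2,\,z_2^2)|}.$$
The three numbers are the coefficients of $(z_1+z_2t)^2$. If $\psi(z)=\psi(z')$, then $(z_1'+z_2't)^2=c(z_1+z_2t)^2$ with $c>0$, so $z'=\pm\sqrt c\,z$, and $c=1$ since $|z|=|z'|=1$. As $\psi(iz)=-\psi(z)$, the set $K$ is symmetric, and $\bar K=\pi(K)$ is $S^3/\langle i\rangle$, with fundamental group $\mathbb Z/4$.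

Here $w|_{\bar K}$ is the surjection $\mathbb Z/4\to\mathbb Z/2$. It is nonzero and lifts to $\operatorname{Hom}(\mathbb Z/4,\mathbb Z/4)=H^1(\bar K;\mathbb Z/4)$, so its Bockstein for $0\to\mathbb Z/2\to\mathbb Z/4\to\mathbb Z/2\to0$ vanishes. This Bockstein is $Sq^1$, and $Sq^1w=w^2$. Hence $w^2|_{\bar K}=0$ and $\operatorname{ind}(\bar K)=2$. But $\gamma(K)\ge3$. Suppose there were an odd map $K\to\mathbb R^2\setminus0$. Composing with $\psi$ and normalizing gives $h:S^3\to S^1$ with $h(iz)=-h(z)$. As $S^3$ is simply connected, $h=e^{\sqrt{-1}\,u}$ with $u:S^3\to\mathbb R$ continuous, and $u(iz)-u(z)$ is an odd multiple of $\pi$, the same multiple $(2k+1)\pi$ for all $z$. Applying this four times gives $u(z)=u(i^4z)=u(z)+4(2k+1)\pi$, which is impossible.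

So the genus sees more than mod 2 cohomology, and there are two ways to exploit it. One can choose $B$ with genus equal to its index, so that the excess genus sits on the complement; this gives Theorem 1. Or one can choose a set like $K$ whose own genus is far above its index; this gives Theorem 3.

## A Klein bottle in $S^4$ and its complement

Suppose $g:S\to\mathbb R^3$ is odd and has no zero on a symmetric surface $B$, and hence none on a neighborhood $U$ of $B$. Suppose also that the complement of $U$ carries an odd map to $\mathbb R^{n-3}\setminus0$, extended to an odd $f:S\to\mathbb R^{n-3}$. Then $\Phi=(f,g)$ is an odd map $S\to\mathbb R^n\setminus0$, so it has odd degree. If $f$ is smooth with regular value $0$, then $Z=f^{-1}(0)$ is a closed oriented surface in $U$. The degree of $\Phi$ counts with signs the points where $f=0$ and $g$ points in a given direction, so it is the degree of $g/|g|:Z\to S^2$.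

If $U$ retracts to $B$, then up to homotopy this map factors through $B$. If $B$ is nonorientable, $H^2(B;\mathbb Z)=\mathbb Z/2$ is torsion, so the integer degree must be $0$, a contradiction. On the other hand, $\gamma(B)=3$ can be certified by a mod 2 degree, and the torsion of $H^2(B;\mathbb Z)$ does not interfere with that.

Nonorientability is what matters. If $B$ is the round sphere $S^2=S\cap\mathbb R^3$, then off any neighborhood of $B$ the remaining $n-3$ coordinates do not vanish simultaneously, and the sum is at most $n$.

So we want a nonorientable symmetric surface with an odd map to $S^2$ of odd mod 2 degree. Start from a round $S^2$, cut off two antipodal caps, and glue in two antipodal Möbius bands instead. In $S^4$ there is room to do this.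

### Proof of Theorem 1

Let $n\ge5$ and write $\mathbb R^n=\mathbb R\times\mathbb C\times\mathbb C\times\mathbb R^{n-5}\ni(x,z_1,z_2,y)$. Let $B\subset S$ be the set of points with $y=0$ that satisfy one of

- (i) $|x|\le\frac12$ and $z_1=0$;
- (ii) $x=\frac12$ and $z_1\bar z_2^{\,2}\in[0,\infty)$;
- (iii) $x=-\frac12$ and $z_1\bar z_2^{\,2}\in(-\infty,0]$.

The set $B$ is closed. Under $p\mapsto-p$ the quantity $z_1\bar z_2^{\,2}$ changes sign, so the antipode preserves (i) and exchanges (ii) with (iii). Thus $B\in\Sigma(S)$.

**Step 1: $B$ is a Klein bottle.** The purpose is to obtain $H^2(B;\mathbb Z)\cong\mathbb Z/2$. Part (i) is the annulus $|x|\le\frac12$, $|z_2|^2=1-x^2$. In part (ii) we have $|z_1|^2+|z_2|^2=\frac34=\rho^2$ with $\rho=\sqrt3/2$. Consider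
$$z_1=\rho\sqrt{1-s^2}\,e^{2i\theta},\qquad z_2=\rho\,s\,e^{i\theta},\qquad s\in[-1,1],\ \theta\in\mathbb R.$$
These points lie in (ii), because $z_1\bar z_2^{\,2}=\rho^3s^2\sqrt{1-s^2}\ge0$. They are all of (ii). If $z_2\neq0$, write $z_2=\rho se^{i\theta}$ with $s>0$; the condition in (ii) says that $z_1$ is a nonnegative multiple of $e^{2i\theta}$, of modulus $\rho\sqrt{1-s^2}$. If $z_2=0$, then $|z_1|=\rho$; choose $\theta$ with $z_1=\rho e^{2i\theta}$ and $s=0$.

The only identifications are $\theta\sim\theta+2\pi$ and $(s,\theta)\sim(-s,\theta+\pi)$. Indeed, if $|s|<1$ then $z_1\ne0$ determines $\theta$ mod $\pi$, and once $\theta$ is chosen $z_2$ determines $s$. If $|s|=1$ then $z_2=\rho se^{i\theta}$ determines $(s,\theta)$ up to the two identifications. Restricting to $0\le\theta\le\pi$ we see the strip $[-1,1]\times[0,\pi]$ with $(s,0)$ glued to $(-s,\pi)$. So (ii) is a Möbius band with boundary circle $\{|s|=1\}=\{x=\frac12,z_1=0,|z_2|=\rho\}$.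

Part (iii) is the antipodal Möbius band. Parts (ii) and (iii) are disjoint, since $x$ has different values on them, and they meet (i) exactly in its two boundary circles. So $B$ is an annulus with a Möbius band glued to each end. Absorbing the annulus as a collar, it is two Möbius bands glued along their boundaries, that is, a Klein bottle. Hence $H_1(B;\mathbb Z)\cong\mathbb Z\oplus\mathbb Z/2$, $H_2(B;\mathbb Z)=0$, and $H^2(B;\mathbb Z)\cong\mathbb Z/2$.

**Step 2: $\gamma(B)=3$.** The purpose is to certify the genus of $B$ by a mod 2 degree. Let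
$$g:S\to\mathbb R\times\mathbb C=\mathbb R^3,\qquad g(x,z_1,z_2,y)=(x,z_2).$$
It is odd. On (i) we have $|z_2|^2=1-x^2>0$, and on (ii) and (iii) we have $x\neq0$. So $g$ has no zero on $B$ and $\gamma(B)\le3$.

Let $F=B/{\pm}=\pi(B)$, a closed connected surface, and let $\bar g:F\to\mathbb{RP}^2$ be induced by $g$. A point of $B$ over $[(0,1)]$ has $x=0$, so it lies in (i), and $z_2$ is real with $|z_2|=1$. Hence the preimage of $[(0,1)]$ is the single point $[x=0,z_1=0,z_2=1]$ of $F$. Near it $F$ is the image of the open annulus $|x|<\frac12$ in (i), which is parametrized by $(x,z_2)$ with $x^2+|z_2|^2=1$, and there $g$ is the inclusion of an open subset of $S^2$. So $\bar g$ is a local homeomorphism near this point, and its mod 2 degree is $1$. Thus $\bar g^*$ is an isomorphism on $H^2(\,\cdot\,;\mathbb Z/2)$. Since $\bar g$ pulls the tautological line bundle back to $L|_F$, we get $(w|_F)^2=\bar g^*(w_{\mathbb{RP}^2}^2)\ne0$. So $\operatorname{ind}(F)\ge3$, and $\gamma(B)\ge\operatorname{ind}(F)\ge3$.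

**Step 3: a neighborhood of $B$ on which $g$ is torsion.** The purpose is to define $A$. Let $\sigma$ generate $H^2(\mathbb R^3\setminus0;\mathbb Z)\cong\mathbb Z$. A compact manifold is an ANR, so some open neighborhood $U_0$ of $B$ in $S$ has a retraction $r:U_0\to B$; equivariance of $r$ is not needed. Consider the set of $p\in U_0$ such that
$$(1-t)g(p)+t\,g(r(p))\neq0\quad\text{for all }t\in[0,1].$$
This set is open because $[0,1]$ is compact, and it contains $B$, where the segment is the constant $g(p)\ne0$. As $B$ is compact, the set contains $U=\{p\in S:\operatorname{dist}(p,B)<2\delta\}$ for some $\delta>0$. On $U$ the map $g$ has no zero, and it is homotopic to $g\circ r$ as a map $U\to\mathbb R^3\setminus0$. So on $U$ we have $g^*\sigma=r^*(g|_B)^*\sigma$ with $(g|_B)^*\sigma\in H^2(B;\mathbb Z)\cong\mathbb Z/2$, and therefore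
$$2\,g^*\sigma=0\in H^2(U;\mathbb Z).\tag{2}$$
Put $A=\{p\in S:\operatorname{dist}(p,B)\ge\delta\}$. It is closed and symmetric, it is disjoint from $B$, and $S=A\cup U$.

**Step 4: $\gamma(A)\ge n-2$.** The purpose is to turn (2) into a contradiction with Borsuk's theorem. Suppose there is an odd map $A\to\mathbb R^{n-3}\setminus0$, and extend it to an odd $f:S\to\mathbb R^{n-3}$ by Fact 2. Put $T=\mathbb R^n\setminus 0=\{(a,b)\in\mathbb R^{n-3}\times\mathbb R^3\}\setminus 0$ and $\Phi=(f,g):S\to T$. This is well defined, since $f\ne0$ on $A$ and $g\ne0$ on $S\setminus A\subset U$. It is odd, so $\Phi/|\Phi|$ has odd degree. We show that the degree is $0$.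

Let $O=\{p\in S:f(p)\ne0\}\supset A$, so that $S=O\cup U$ with both sets open. In $T$ let $O_T=\{a\neq0\}$ and $U_T=\{b\ne0\}$; these are open and cover $T$. Then $\Phi(O)\subset O_T$ and $\Phi(U)\subset U_T$. Use integer coefficients, let $\theta$ generate $H^{n-3}(\mathbb R^{n-3},\mathbb R^{n-3}\setminus0)$, and note that
$$(U_T,U_T\cap O_T)=(\mathbb R^{n-3},\mathbb R^{n-3}\setminus0)\times(\mathbb R^3\setminus0).$$
By Künneth, $H^{n-1}(U_T,U_T\cap O_T)=\mathbb Z\cdot(\theta\times\sigma)$. Now look at
$$H^{n-1}(U_T,U_T\cap O_T)\cong H^{n-1}(T,O_T)\to H^{n-1}(T)\cong\mathbb Z,\tag{3}$$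
where the isomorphism is excision. The last map is onto, because the next term in the exact sequence of the pair is $H^{n-1}(O_T)\cong H^{n-1}(S^{n-4})=0$. So the image $\mu$ of $\theta\times\sigma$ generates $H^{n-1}(T)$.

The class $\theta\times\sigma$ is the cup product of the pullback of $\theta$ under $(a,b)\mapsto a$ with the pullback of $\sigma$ under $(a,b)\mapsto b$. Apply $\Phi^*$ to (3). By naturality, $\Phi^*\mu$ is the image of $f^*\theta\cup g^*\sigma\in H^{n-1}(U,U\cap O)$ under
$$H^{n-1}(U,U\cap O)\cong H^{n-1}(S,O)\to H^{n-1}(S)\cong\mathbb Z .$$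
By (2), $2(f^*\theta\cup g^*\sigma)=f^*\theta\cup 2g^*\sigma=0$, hence $2\Phi^*\mu=0$ in $\mathbb Z$, and so $\Phi^*\mu=0$. As $\mu$ is a generator of $H^{n-1}(T)\cong H^{n-1}(S^{n-1})$, the degree of $\Phi/|\Phi|$ is $0$, which is not odd. This contradiction shows $\gamma(A)\ge n-2$, and $\gamma(A)+\gamma(B)\ge n+1$. $\blacksquare$

## Twisted integer coefficients and the values of $G(n)$ for $n\le5$

The mod 2 argument did not control sections of $mL$ for $m\ge2$. The upper bounds come from repeating it with the coefficients in which the obstructions really live.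

**Local systems.** Let $\mathcal Z$ be the local system of integers on $P$ twisted by $L$: going around a loop on which $w\ne0$ multiplies by $-1$. Put $\mathcal Z^k=\mathcal Z^{\otimes k}$, so $\mathcal Z^k$ depends only on the parity of $k$ and $\mathcal Z^2=\mathbb Z$. The standard cells of $\mathbb{RP}^N$ lift to the cells of $S^N$, one pair in each dimension $0\le q\le N$. With coefficients in $\mathcal Z^\varepsilon$ this gives a complex with one copy of $\mathbb Z$ in each dimension and
$$\text{boundary } C_q\to C_{q-1}\ \text{ equal to }\ \pm\big(1+(-1)^{q+\varepsilon}\big).\tag{4}$$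
The coboundary $C^{q-1}\to C^q$ is given by the same number up to sign. For instance, on $\mathbb{RP}^1$ with $\varepsilon=1$ the coboundary $C^0\to C^1$ is $\pm2$, so $H^0(\mathbb{RP}^1;\mathcal Z)=0$ and $H^1(\mathbb{RP}^1;\mathcal Z)=\mathbb Z/2$. The generator records that the Möbius line bundle $L$ has no nowhere zero section.

**Twisted duality.** Since $TP\oplus\mathbb R=nL$, the orientation system of $P$ is $\mathcal Z^n$. For $V,W$ as in Separation and any local system $\mathcal A$ on $P$, Poincaré–Lefschetz duality and excision give
$$H^k(V;\mathcal A)\cong H_{N-k}(V,\partial V;\mathcal A\otimes\mathcal Z^n)\cong H_{N-k}(P,W;\mathcal A\otimes\mathcal Z^n).\tag{5}$$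
The fundamental class of $P$ maps in $H_N(P,W;\mathcal Z^n)$ to the image of the fundamental class of $(V,\partial V)$. So by naturality of the cap product, restriction $H^k(P)\to H^k(V)$ corresponds to $H_{N-k}(P)\to H_{N-k}(P,W)$. Hence a class on $P$ restricts to $0$ on $V$ if and only if its Poincaré dual lies in the image of $H_{N-k}(W;\mathcal A\otimes\mathcal Z^n)$.

**Obstruction theory.** Let $m\ge2$. The sphere bundle of $mL$ has fiber $S^{m-1}$, which is $(m-2)$-connected and simple. Around a loop with $w\neq0$ its monodromy is the antipodal map $a$ of $S^{m-1}$, which has degree $(-1)^m$. So $\pi_{m-1}$ of the fibers forms the local system $\mathcal Z^m$. Over a CW complex mapped to $P$ we use two textbook facts.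

1. There is a section over the $m$-skeleton if and only if the primary obstruction in $H^m(\,\cdot\,;\mathcal Z^m)$ vanishes. This class is natural, so over $V$ it is the restriction of the class over $P$. It is the twisted Euler class, and its mod 2 reduction is $w_m(mL)=w^m$.
2. If there is a section over the $m$-skeleton, then, after changing it on the $m$-cells, it extends to the $(m+1)$-skeleton provided a certain class in $H^{m+1}(\,\cdot\,;\mathcal B)$ vanishes, where $\mathcal B$ has fiber $\pi_m(S^{m-1})$ with monodromy $a_*$.

We may apply this to $V$: a section of the bundle pulled back to a homotopy equivalent CW complex $V'$ pulls back along a homotopy inverse $V\to V'$ to a section over $V$, by homotopy invariance of bundles. And $V'$ may be chosen of dimension at most $n-2$.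

**Loops.** Let $n\ge3$ and $\gamma(W)\ge2$. If $L$ were trivial on each component of $W$, we would have $\gamma(W)\le1$. So $W$ contains a loop with $w\ne0$. Such a loop represents the generator of $H_1(P;\mathbb Z)\cong\mathbb Z/2$, so $H_1(W;\mathbb Z)\to H_1(P;\mathbb Z)$ is onto.

**Lemma 3.** Let $n\ge3$ and let $A,B\in\Sigma(S)$ be disjoint with $\gamma(B)\ge2$. Then $\gamma(A)\le n-2$.

*Proof.* We may assume $A\ne\emptyset$. Separate $X=\pi(A)$ and $Y=\pi(B)$; then $\gamma(W)\ge2$.

For $n=3$: $\operatorname{ind}(W)\ge2$ because $w|_W\neq0$. So (1) gives $\operatorname{ind}(V)\le1$, that is, $w|_V=0$. Hence $L|_V$ is trivial and $\gamma(A)\le\gamma(V)\le1$.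

For $n\ge4$: apply obstruction theory with $m=n-2\ge2$. As $V$ has homotopy dimension at most $n-2=m$, the only obstruction to a nowhere zero section of $(n-2)L$ over $V$ is the primary one. By (5) it lies in
$$H^{n-2}(V;\mathcal Z^{n-2})\cong H_{1}(P,W;\mathcal Z^{n-2}\otimes\mathcal Z^n)=H_1(P,W;\mathbb Z),$$
and it is restricted from $P$, so it lies in the image of $H_1(P;\mathbb Z)\to H_1(P,W;\mathbb Z)$. This map is zero, because $H_1(W;\mathbb Z)\to H_1(P;\mathbb Z)$ is onto. So the section exists and $\gamma(A)\le\gamma(V)\le n-2$. $\square$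

The proof works because a one-dimensional mod 2 cycle that is needed, a loop, is always an integral cycle. The surface $F$ of Theorem 1 is where this fails one dimension higher.

### Proof of Theorem 2, except for $G(6)$

The lower bounds are $G(n)\ge n$, and $G(n)\ge n+1$ for $n\ge5$ from Theorem 1. For the upper bounds let $A,B$ be disjoint. If one is empty, the sum is at most $n$. Otherwise neither is $S$, and both genera are at most $n-1$ by Lemma 1. If one of them is at most $1$, the sum is at most $n$. In the remaining case both are at least $2$. Then $n\ge3$, and by Lemma 3 both are at most $n-2$. For $n=3$ this is impossible, and for $n\ge4$ the sum is at most $2n-4$. Since $n\le2n-4$ for $n\ge4$, we get $G(n)=n$ for $n\le3$ and $G(n)\le2n-4$ for $n\ge4$. For $n=4$ the bound is $4=n$, so $G(4)=4$. For $n=5$ it is $6$, so $G(5)=6$. It remains to show $G(6)\le7$.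

## Powers of the twisted Euler class and $G(6)=7$

For $n=6$ the bound $2n-4$ equals $8$, and it could be attained only by $4+4$. To exclude this we need an integral replacement for the rule "$w^k|_V=0$ if and only if $w^{N-k}|_W\neq0$".

By (4), for $1\le k\le N$ the coboundary into $C^k$ with coefficients $\mathcal Z^k$ is $\pm2$ and the coboundary out of $C^k$ is $0$. So
$$H^k(P;\mathcal Z^k)\cong\mathbb Z/2,\quad\text{and reduction to }H^k(P;\mathbb Z/2)\text{ is injective},\tag{6}$$
because its kernel is $2H^k(P;\mathcal Z^k)=0$. Let $e\in H^1(P;\mathcal Z)$ be the twisted Euler class of $L$. It reduces mod 2 to $w$, so by (6) it is the generator, and $e^k\in H^k(P;\mathcal Z^k)$ reduces to $w^k$. For $2\le m\le N$ the primary obstruction of $mL$ over $P$ also reduces to $w^m$. So by (6) it equals $e^m$, and over $V$ it is $e^m|_V$.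

**Lemma 4.** Let $P=V\cup W$ be as in Separation and $1\le q\le N-1$. If $e^{N-q}|_V\ne0$, then $e^{q+1}|_W=0$.

*Proof.* **Step 1: $e^{q+1}$ is a Bockstein.** This will translate the claim into a lifting problem for $w^q|_W$. Let $\beta$ be the Bockstein of $0\to\mathcal Z^{q+1}\xrightarrow{2}\mathcal Z^{q+1}\to\mathbb Z/2\to0$. With coefficients $\mathcal Z^{q+1}$ the coboundary $C^q\to C^{q+1}$ is $\pm2$. Represent $w^q$ by the generator of $C^q$ mod 2, lift it to the generator of $C^q$, apply the coboundary and divide by $2$. The result is a generator of $C^{q+1}$, so $\beta(w^q)$ is the generator of $H^{q+1}(P;\mathcal Z^{q+1})\cong\mathbb Z/2$. The class $e^{q+1}$ is nonzero there, since it reduces to $w^{q+1}\ne0$ (note $q+1\le N$). Hence $e^{q+1}=\beta(w^q)$.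

**Step 2: the image of $H_q(W;\mathcal Z^{q+1})$ in $H_q(P;\mathcal Z^{q+1})$ is zero.** This is where the hypothesis on $V$ enters. By (4) with $\varepsilon=q+1$, the boundary $C_q\to C_{q-1}$ is $0$ and $C_{q+1}\to C_q$ is $\pm2$. So $H_q(P;\mathcal Z^{q+1})\cong\mathbb Z/2$, and it reduces isomorphically to $H_q(P;\mathbb Z/2)$. The Poincaré dual of $e^{N-q}$ lies in $H_q(P;\mathcal Z^{N-q}\otimes\mathcal Z^{N+1})=H_q(P;\mathcal Z^{q+1})$, as $2N+1-q\equiv q+1$ mod $2$. It is nonzero, because its mod 2 reduction is dual to $w^{N-q}\neq0$. Since $e^{N-q}|_V\ne0$, duality says that this element is not in the image of $H_q(W;\mathcal Z^{q+1})$. A subgroup of $\mathbb Z/2$ that misses the nonzero element is zero.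

Consequently $w^q|_W$ takes the value $0$ on the mod 2 reduction of every class in $H_q(W;\mathcal Z^{q+1})$: the value can be computed in $P$, where the class has become $0$.

**Step 3: $w^q|_W$ lifts to $H^q(W;\mathcal Z^{q+1})$.** This finishes the proof by exactness. Let $D$ be the singular chain complex of $\pi^{-1}(W)$ tensored over $\mathbb Z[\pm1]$ with $\mathbb Z$, on which the antipode acts by $(-1)^{q+1}$. It is a free chain complex over $\mathbb Z$ that computes $H_*(W;\mathcal Z^{q+1})$. The complexes $\operatorname{Hom}(D,\mathbb Z)$ and $\operatorname{Hom}(D,\mathbb Z/2)$ compute $H^*(W;\mathcal Z^{q+1})$ and $H^*(W;\mathbb Z/2)$. Universal coefficients give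
$$0\to\operatorname{Ext}(H_{q-1}(D),\mathbb Z/2)\to H^q(W;\mathbb Z/2)\to\operatorname{Hom}(H_q(D),\mathbb Z/2)\to0.$$
By Step 2 the class $w^q|_W$ maps to $0$ on the right, so it comes from $\operatorname{Ext}(H_{q-1}(D),\mathbb Z/2)$. The map $\operatorname{Ext}(H_{q-1}(D),\mathbb Z)\to\operatorname{Ext}(H_{q-1}(D),\mathbb Z/2)$ is onto, because over $\mathbb Z$ there are no higher $\operatorname{Ext}$ groups. By naturality of the universal coefficient sequence, $w^q|_W$ is the reduction of a class in $H^q(W;\mathcal Z^{q+1})$. By the long exact Bockstein sequence $\beta(w^q|_W)=0$, and by Step 1 and naturality $e^{q+1}|_W=\beta(w^q|_W)=0$. $\square$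

### Proof that $G(6)=7$

Let $n=6$, $N=5$, and suppose $A,B$ are disjoint with $\gamma(A)+\gamma(B)\ge8$. By the case analysis in the previous section both genera are at least $2$, so both are at most $4$, so both equal $4$. Separate $\pi(A)$ and $\pi(B)$; then $\gamma(V),\gamma(W)\ge4$.

**Step 1: we may assume that $V$ and $W$ are connected.** This is needed to compute $H_1(P,W;\mathbb Z)$ in Step 2. By Fact 4 some component $V_0$ of $V$ has $\gamma(V_0)\ge4$. Put $W'=P\setminus\operatorname{int}V_0\supset W$, which has genus at least $4$ by monotonicity, and let $W_0$ be a component of $W'$ with $\gamma(W_0)\ge4$. Put $V_1=P\setminus\operatorname{int}W_0$. It is the union of $V_0$ and the other components of $W'$. Each of those has nonempty boundary (otherwise it would be all of $P$), and that boundary lies in $\partial W'=\partial V_0$, so each of them meets $V_0$. Hence $V_1$ is connected. It contains $V_0$, so $\gamma(V_1)\ge4$. The pair $V_1,W_0$ consists of compact smooth codimension-$0$ submanifolds with $P=V_1\cup W_0$ and common boundary $V_1\cap W_0=\partial W_0$. Both are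 connected proper subsets, so both have nonempty boundary. Duality, the bound on the homotopy dimension and Lemma 4 apply to this pair. Rename it $V,W$.

**Step 2: $e^3|_V\neq0$.** The purpose is to contradict Lemma 4. Suppose $e^3|_V=0$, and consider the sphere bundle of $3L$ over $V$, with fiber $S^2$. The space $V$ has homotopy dimension at most $4$. The primary obstruction $e^3|_V$ vanishes, so there is a section over the $3$-skeleton. After a change on the $3$-cells it extends to the $4$-skeleton if a certain class in $H^4(V;\mathcal B)$ vanishes, where $\mathcal B$ has fiber $\pi_3(S^2)\cong\mathbb Z$ and monodromy induced by the antipodal map $a$ of $S^2$. The group $\pi_3(S^2)$ is generated by the Hopf map $\eta$ and detected by the Hopf invariant $H$, and $H(a\circ\eta)=(\deg a)^2H(\eta)=H(\eta)$. So $a$ acts trivially, and $\mathcal B$ is the constant system $\mathbb Z$. By (5),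
$$H^4(V;\mathbb Z)\cong H_1(P,W;\mathcal Z^6)=H_1(P,W;\mathbb Z).$$
In the exact sequence
$$H_1(W;\mathbb Z)\to H_1(P;\mathbb Z)\to H_1(P,W;\mathbb Z)\to H_0(W;\mathbb Z)\to H_0(P;\mathbb Z)$$
the first map is onto because $\gamma(W)\ge2$, and the last is an isomorphism because $W$ is connected and nonempty. So $H_1(P,W;\mathbb Z)=0$, the obstruction vanishes, and there is a section over all of $V$. Then $\gamma(V)\le3$, a contradiction.

**Step 3: the contradiction.** Steps 1 and 2 are symmetric in $V$ and $W$, so also $e^3|_W\ne0$. But Lemma 4 with $N=5$ and $q=2$ says that $e^3|_V\neq0$ implies $e^3|_W=0$. Hence $G(6)\le7$, and Theorem 1 gives $G(6)\ge7$. This completes the proof of Theorem 2. $\blacksquare$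

## Squares of polynomials, lens spaces, and linear growth

The set $K\subset S^5$ in the example above had index $2$ and genus at least $3$. Index $2$ is what its complement needs in order to have index, and so genus, at least $n-2$. To beat $n$ by a large amount we keep the index at $2$ and raise the genus.

We prove the following, for $m\ge2$ even and $n\ge4m-2$: there are disjoint $K,A\in\Sigma(S^{n-1})$ with $\gamma(K)\ge m+1$ and $\gamma(A)\ge n-2$, so that $G(n)\ge n+m-1$. For $n\ge6$ take $m=2\lfloor(n+2)/8\rfloor$. It is even and at least $2$, and $4m-2=8\lfloor(n+2)/8\rfloor-2\le n$. The inequality becomes $G(n)\ge n-1+2\lfloor(n+2)/8\rfloor$, which is Theorem 3.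

### Proof of Theorem 3

**Step 1: construction of $K$.** The purpose is to place a set with quotient a lens space with fundamental group $\mathbb Z/4$ in the sphere. For $z=(z_0,\dots,z_{m-1})\in S(\mathbb C^m)$ let $p_z(t)=\sum_jz_jt^j$. Let $\varphi(z)\in\mathbb C^{2m-1}$ be the coefficient vector of $p_z^2$, which is nonzero since $p_z\ne0$. Put
$$\psi=\varphi/|\varphi|:S(\mathbb C^m)\to S^{4m-3}\subset S^{n-1},\qquad K=\psi(S(\mathbb C^m)).$$
If $\psi(z)=\psi(z')$, then $p_{z'}^2=c\,p_z^2$ with $c>0$, that is, $(p_{z'}-\sqrt c\,p_z)(p_{z'}+\sqrt c\,p_z)=0$. So $z'=\pm\sqrt c\,z$, and $c=1$ by norms. By compactness $\psi$ induces a homeomorphism $S(\mathbb C^m)/\{\pm1\}\to K$. Also $\varphi(iz)=-\varphi(z)$, so $\psi(iz)=-\psi(z)$ and $K=-K$. If $\psi(z')=-\psi(z)=\psi(iz)$, then $z'=\pm iz$. Hence $\bar K:=\pi(K)$ is the lens space $S^{2m-1}/\langle i\rangle$. As $m\ge2$, its fundamental group is $\mathbb Z/4$.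

**Step 2: $\gamma(K)\ge m+1$.** For $m=2$ this was done above by lifting a map $S^3\to S^1$ to $\mathbb R$. For larger $m$ the target sphere is simply connected, this lifting is not available, and equivariant $K$-theory takes its place.

Let $\Gamma=\langle i\rangle\cong\mathbb Z/4$, and let $\xi$ be its standard character, so that the representation ring is $R(\Gamma)=\mathbb Z[\xi]/(\xi^4-1)$. For a compact $\Gamma$-space $X$ let $K_\Gamma(X)$ be the Grothendieck ring of complex $\Gamma$-vector bundles. Then $K_\Gamma(\mathrm{pt})=R(\Gamma)$, and each $K_\Gamma(X)$ is an $R(\Gamma)$-algebra, naturally in $X$. For a complex representation $V$ put $\lambda_{-1}(V)=\sum_j(-1)^j\Lambda^jV\in R(\Gamma)$. This is multiplicative in direct sums, and it is $1-\chi$ for a one-dimensional representation $\chi$.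

The Thom isomorphism (Atiyah, *Bott periodicity and the index of elliptic operators*, 1968; Segal, *Equivariant K-theory*, 1968) says that $K_\Gamma(D(V),S(V))$, for the unit disk and unit sphere of $V$, is a free $R(\Gamma)$-module on one generator. The image of this generator in $K_\Gamma(D(V))=R(\Gamma)$ is $\lambda_{-1}(V)$, up to replacing $V$ by its dual. From the exact sequence
$$K_\Gamma(D(V),S(V))\to K_\Gamma(D(V))=R(\Gamma)\to K_\Gamma(S(V))$$
we read off that the kernel of $R(\Gamma)\to K_\Gamma(S(V))$ is the ideal generated by $\lambda_{-1}(V)$, up to the same replacement. For example, if $V=\xi$ then $S(V)$ is a circle with free action, and $K_\Gamma(S(V))=K(S^1/\Gamma)\cong\mathbb Z$ by the rank. The map $R(\Gamma)\to\mathbb Z$ sends $\xi$ to $1$, and its kernel is indeed $(1-\xi)$.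

For $V=m\xi$ the ideal is generated by $(1-\xi)^m$. For $V=l\xi^2$ it is generated by $(1-\xi^2)^l$. Dualizing does not matter: $1-\xi^{-1}=-\xi^{-1}(1-\xi)$ differs from $1-\xi$ by a unit, and $\xi^{-2}=\xi^2$.

Now suppose $\gamma(K)\le m$, and write $m=2l$. An odd map $K\to\mathbb R^{m}\setminus0=\mathbb C^l\setminus0$, composed with $\psi$ and normalized, gives $h:S(\mathbb C^m)\to S(\mathbb C^l)$ with $h(iz)=-h(z)$. This is a $\Gamma$-map $S(m\xi)\to S(l\xi^2)$. The element $(1-\xi^2)^l$ becomes $0$ in $K_\Gamma(S(l\xi^2))$, hence, applying $h^*$, also in $K_\Gamma(S(m\xi))$. So it lies in the ideal generated by $(1-\xi)^m$: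
$$(1-\xi^2)^l=(1-\xi)^{2l}\,c(\xi)\quad\text{in }\mathbb Z[\xi]/(\xi^4-1),\qquad c\in\mathbb Z[\xi].\tag{7}$$
Both sides may be evaluated at any fourth root of unity. At $\xi=-1$ we get $0=4^l\,c(-1)$, so $c(-1)=0$. At $\xi=i$ we get $2^l=(1-i)^{2l}c(i)=(-2i)^lc(i)$, so $c(i)=i^l$ is a unit of $\mathbb Z[i]$. But $c$ has integer coefficients, so $i-(-1)=1+i$ divides $c(i)-c(-1)=c(i)$ in $\mathbb Z[i]$. Since $1+i$ has norm $2$, it does not divide a unit. This contradiction proves $\gamma(K)\ge m+1$.

**Step 3: $w^2$ vanishes near $\bar K$.** The purpose is to prepare the lower bound for the complement. The double cover $K\to\bar K$ is connected, so $w|_{\bar K}$ corresponds to the surjection $\mathbb Z/4\to\mathbb Z/2$ on the fundamental group. It lifts to $\operatorname{Hom}(\mathbb Z/4,\mathbb Z/4)=H^1(\bar K;\mathbb Z/4)$. Since $Sq^1$ is the Bockstein of $0\to\mathbb Z/2\to\mathbb Z/4\to\mathbb Z/2\to0$, we get $(w|_{\bar K})^2=Sq^1(w|_{\bar K})=0$.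

The compact manifold $\bar K$ is an ANR, so it has an open neighborhood $U$ in $P$ with a retraction $r:U\to\bar K$. Shrinking $U$, we may assume that each $p\in U$ is so close to $r(p)$ that they are joined by a unique shortest geodesic. Moving along it gives a homotopy in $P$ from the inclusion of $U$ to $r$ followed by the inclusion of $\bar K$. Therefore $w^2|_U=r^*(w^2|_{\bar K})=0$.

**Step 4: $\gamma(A)\ge n-2$ for $A=S\setminus\pi^{-1}(U)$.** This is the mod 2 argument behind (1), carried out by hand. The set $A$ is closed, symmetric and disjoint from $K$. Suppose there is an odd map $A\to\mathbb R^{n-3}\setminus0$, extend it to an odd $f:S\to\mathbb R^{n-3}$ by Fact 2, and let $O\subset P$ be the open image of $\{f\ne0\}$. Then $O\supset\pi(A)$, so $O\cup U=P$. The map $f$ induces $O\to\mathbb{RP}^{n-4}$, which pulls the tautological line bundle back to $L|_O$. So $w^{n-3}|_O$ comes from $H^{n-3}(\mathbb{RP}^{n-4};\mathbb Z/2)=0$ and vanishes. With $\mathbb Z/2$ coefficients, $w^{n-3}$ lifts to $H^{n-3}(P,O)$, and by Step 3 $w^2$ lifts to $H^2(P,U)$. The relative cup product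 of the two lifts lies in
$$H^{n-1}(P,O\cup U;\mathbb Z/2)=H^{n-1}(P,P;\mathbb Z/2)=0$$
and maps to $w^{n-3}w^2=w^{n-1}$ in $H^{n-1}(P;\mathbb Z/2)$. So $w^{n-1}=0$, which is false in $H^*(\mathbb{RP}^{n-1};\mathbb Z/2)$. Hence $\gamma(A)\ge n-2$, and
$$\gamma(K)+\gamma(A)\ge(m+1)+(n-2)=n+m-1.\qquad\blacksquare$$
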